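# Sums of two analytic convex bodies in $\mathbb R^3$ have $C^2$ boundary

## 1. A guess: the curvature of a sum should be able to jump in $\mathbb R^3$

For convex sets $A,B\subseteq\mathbb R^N$ the vector sum is $A+B=\{a+b:\ a\in A,\ b\in B\}$. How smooth is the boundary of $A+B$ when the boundaries of $A$ and $B$ are as smooth as one can wish, namely real analytic? Throughout, "real analytic (resp. $C^k$, $C^{k,\alpha}$) boundary" means that the boundary is an embedded hypersurface of that class, and domains are open.

The following facts are known. If $A$ is bounded and convex with $C^{1,\alpha}$ boundary ($0<\alpha\le1$) and $B$ is any convex domain, then $A+B$ has $C^{1,\alpha}$ boundary. In particular, two bounded convex domains with analytic boundaries always have a sum with $C^{1,1}$ boundary. In dimension $2$, the sum of two convex sets with $C^k$ boundaries has $C^k$ boundary for $k=1,2,3,4$ (this fails for $k=5$). J. Boman exhibited, in every dimension $N>3$, a pair of bounded real analytic convex domains whose sum does not have $C^2$ boundary.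 This leaves a question about $N=3$: are there two bounded convex domains in $\mathbb R^3$ with real analytic boundaries whose sum does not have $C^2$ boundary?

The answer that one would first guess is *yes*. Boman's examples suggest it, and so does a short computation. Place $A$ and $B$ so that both touch the plane $x_3=0$ from above at $0$, and write their boundaries near $0$ as graphs of convex functions $f$ and $g$ of two variables. The lowest point of $A+B$ over a point $z\in\mathbb R^2$ has height
$$h(z)=\min_x\big(f(x)+g(z-x)\big).$$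
(Section 4 does this carefully.) If $f$ and $g$ are quadratic forms, then $h$ is the following form.

**Definition (parallel sum).** For a symmetric matrix $M$ write $M[w]=w^TMw$. For positive semidefinite (psd) $F,G$ put
$$(F:G)[w]=\inf_{p+q=w}\big(F[p]+G[q]\big).$$

**The parallel sum is a psd quadratic form.** If $(F+G)v=0$ then $F[v]+G[v]=0$, so $F[v]=G[v]=0$, and $Fv=Gv=0$ because $F,G$ are psd. Thus $\ker(F+G)=\ker F\cap\ker G\subset\ker G$, and taking orthogonal complements, $\operatorname{ran}G\subset\operatorname{ran}(F+G)$. Hence $p=Lw:=(F+G)^{+}Gw$, with $^+$ the pseudoinverse, satisfies $(F+G)p=Gw$. This says $Fp=G(w-p)$, so $p$ is a critical point of the convex function $p\mapsto F[p]+G[w-p]$, hence a minimizer. So the infimum is attained by a choice that is linear in $w$, and $(F:G)[w]=F[Lw]+G[w-Lw]$ is a psd quadratic form. By iteration the same holds for $\inf\{\sum F_i[w_i]:\ \sum w_i=w\}$ with finitely many psd $F_i$: the infimum is attained by $w_i=L_iw$ with linear $L_i$. We use the same symbol for a form and its symmetric matrix. By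 polarization, if $M_z[w]$ converges for every $w$, then the matrices $M_z$ converge.

**Scalar case.** For $\alpha_1,\dots,\alpha_m>0$ and $\kappa^{-1}=\sum\alpha_i^{-1}$,
$$\min_{p_1+\dots+p_m=w}\ \sum_i\alpha_ip_i^2=\kappa w^2 .\tag{1}$$
Indeed, Cauchy–Schwarz gives $w^2=\big(\sum\alpha_i^{-1/2}\alpha_i^{1/2}p_i\big)^2\le\kappa^{-1}\sum\alpha_ip_i^2$, with equality for $p_i=\kappa w/\alpha_i$. For $m=2$ we get $\kappa=\frac{\alpha_1\alpha_2}{\alpha_1+\alpha_2}$, the rule for parallel resistors.

**Example (the jump).** Let $F=\operatorname{diag}(1,0)$ and $G_\beta[w]=(w_1+\beta w_2)^2$. For $\beta=0$, (1) gives $F:G_0=\operatorname{diag}(\frac12,0)$. For $\beta\ne0$ the kernels of $F$ and $G_\beta$ are two different lines, so every $w$ is a sum $p+q$ with $F[p]=0$ and $G_\beta[q]=0$, and $F:G_\beta=0$. Thus the parallel sum is not a continuous function of $(F,G)$: letting $\beta\to0$, it jumps from $0$ to $\operatorname{diag}(\frac12,0)$.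

So the plan for a counterexample seems clear. Choose two surfaces whose Hessians at $0$ both have rank one with the same kernel, and let the kernels rotate against each other as one moves away from $0$. The Hessian of $h$ should then jump.

## 2. Testing the guess on simple cases

**Two balls.** For balls of radii $r$ and $\rho$ the Hessians at the touching points are $\frac1rI$ and $\frac1\rho I$, and the parallel sum is $\frac1{r+\rho}I$, the Hessian of a ball of radius $r+\rho$. Positive curvature causes no trouble. In general, when $F+G$ is positive definite, the implicit function theorem shows that $h$ is analytic (Section 5).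

**The plane.** If $f,g$ are functions of one variable, the parallel sum of $a,b\ge0$ is $\frac{ab}{a+b}$, and it is $0$ if $a=b=0$. It is at most $\min(a,b)$, so it is continuous on $[0,\infty)^2$. There is no jump. For example, let $f(x)=\frac12x^2$ and $g(y)=\frac14y^4$. The minimum is attained where $f'(x)=g'(y)=\xi$, and then $h'(z)=\xi$. With $v=\xi^{1/3}$ we get $x=v^3$, $y=v$, $z=v+v^3$, so $v$ is an analytic function of $z$, and so is $h'=v^3$. One should not expect analyticity in general. For $f=\frac14x^4$, $g=\frac16y^6$ we get $x=\xi^{1/3}$ and $y=\xi^{1/5}$. With $t=\xi^{1/3}$ this reads $z=t+t^{3/5}$, so put $r=t^{3/5}=y$. Then $t=r^{5/3}$, $z=r+r^{5/3}$, hence $r=z-z^{5/3}+O(|z|^{7/3})$, and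
$$h'(z)=\xi=r^5=z^5-5z^{17/3}+O(|z|^{19/3}).$$
Since $5<\frac{17}3<6$, this is not a polynomial plus $o(z^6)$, so $h$ is not $C^7$. But it has a continuous second derivative.

**Rotating kernels in space.** Now carry out the plan. With $\ell=1-\frac{y_2}2$ let
$$f(x)=\tfrac12x_1^2+\tfrac14x_2^4,\qquad g(y)=\frac{y_1^2}{2\ell}+\tfrac14y_2^4 .$$
Both are convex near $0$, as the Hessians show: with $u=g_1=y_1/\ell$,
$$F[w]=w_1^2+3x_2^2w_2^2,\qquad G[w]=\tfrac1\ell\big(w_1+\tfrac u2w_2\big)^2+3y_2^2w_2^2 .$$
(Check: $g_{11}=\frac1\ell$, $g_{12}=\frac{y_1}{2\ell^2}=\frac1\ell\cdot\frac u2$, $g_{22}=\frac{y_1^2}{4\ell^3}+3y_2^2=\frac1\ell\cdot\frac{u^2}4+3y_2^2$.) At $x=(u,0)$, $y=(u,0)$ we have $F=\operatorname{diag}(1,0)$ and $G[w]=(w_1+\frac u2w_2)^2$, so $F:G=0$ for every $u\ne0$, while at $x=y=0$ we have $F:G=\operatorname{diag}(\frac12,0)$. It looks as if the plan has worked.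

It has not. The points $x$ and $y$ that are added to give a boundary point of the sum have the same normal, $\nabla f(x)=\nabla g(y)$. Since $g_2=\frac{y_1^2}{4\ell^2}+y_2^3=\frac{u^2}4+y_2^3$, this says
$$x_1=u,\qquad x_2^3=\frac{u^2}4+y_2^3 .$$
For $u\neq0$ the choice $x_2=y_2=0$ is not allowed. On the contrary, $\max(|x_2|,|y_2|)^3\ge\frac12|x_2^3-y_2^3|=\frac{u^2}8$, so the small eigenvalues are not too small:
$$3x_2^2+3y_2^2\ \ge\ 3\Big(\frac{u^2}8\Big)^{2/3}=\tfrac34|u|^{4/3}.$$
Compute $(F:G)[e_1]$ with $p=(p_1,\tau)$. The expression $p_1^2+\frac1\ell(1-p_1-\frac u2\tau)^2+3(x_2^2+y_2^2)\tau^2$, minimized over $p_1$ by (1), is $\kappa(1-\frac u2\tau)^2+3(x_2^2+y_2^2)\tau^2$ with $\kappa=\frac1{1+\ell}$. For $u\ne0$, minimizing over $\tau$ (again (1)) gives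
$$(F:G)[e_1]=\frac{\kappa}{1+\kappa\,\rho},\qquad \rho=\frac{u^2/4}{3x_2^2+3y_2^2}\le\tfrac13|u|^{2/3},$$
and for $u=0$ the value is $\kappa$. This tends to $\frac12$ as the points tend to $0$. There is no jump: the condition of equal normals forces enough curvature in the second direction to compensate for the rotation of the kernels.

The test suggests that the guess is wrong, and it shows what has to be proved.

## 3. The theorems

**Theorem 1.** If $A,B\subset\mathbb R^3$ are bounded convex domains with real analytic boundaries, then $\partial(A+B)$ is $C^2$.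

So no pair as asked for exists in $\mathbb R^3$.

**Theorem 2.**

* (a) In Theorem 1, $\partial(A+B)$ is $C^{2,\alpha}$ for some $\alpha=\alpha(A,B)>0$.
* (b) No $\alpha>0$ works for all pairs. For every integer $n\ge2$ there is a pair $A,B$ as in Theorem 1 with $\partial(A+B)\notin C^{2,\alpha}$ for all $\alpha\in(\frac2{2n-1},1]$. In particular $C^3$ can fail.
* (c) Analyticity cannot be replaced by $C^\infty$: there are bounded convex domains in $\mathbb R^3$ with $C^\infty$ boundaries whose sum does not have $C^2$ boundary.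
* (d) Theorem 1 and (a) hold for sums of finitely many bounded convex domains in $\mathbb R^3$ with real analytic boundaries.

Sections 4–8 prove Theorem 1, and Sections 9–12 prove the four parts of Theorem 2.

## 4. From bodies to infimal convolutions of analytic functions

**Step 4.1: $\partial A$ contains no line segment.** This will give strict convexity. Suppose a segment in $\partial A$ lies on a line $L$. Let $T\neq\emptyset$ be the interior of $L\cap\partial A$ relative to $L$, and let $t_0\in\overline T$. Then $t_0\in\partial A$, and near $t_0$ we have $\partial A=\{\rho=0\}$ with $\rho$ analytic. The one-variable analytic function $\rho|_L$ vanishes on open intervals that contain $t_0$ or accumulate at $t_0$, so it vanishes on a whole interval around $t_0$. Hence $t_0\in T$. So $T$ is open and closed in $L$, that is, $T=L$, which contradicts boundedness. The same holds for $B$.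

**Step 4.2: local graphs.** The aim is to describe $\partial(A+B)$ near any of its points by analytic functions. The set $A+B$ is open and convex, so $\partial(A+B)=\partial K$ with $K:=\overline{A+B}=\overline A+\overline B$ (compact sets). Let $c\in\partial K$, let $\nu$ be an outer normal of a supporting plane of $K$ at $c$, and write $c=a+b$ with $a\in\overline A$, $b\in\overline B$. Since $\langle c,\nu\rangle$ is the maximum over $K$, the points $a$ and $b$ maximize $\langle\cdot,\nu\rangle$ on $\overline A$ and $\overline B$. After a rotation and translations, $\nu=-e_3$ and $a=b=c=0$, so that $\overline A$ and $\overline B$ lie in $\{x_3\ge0\}$. Let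
$$\bar f(x)=\min\{x_3:\ (x,x_3)\in\overline A\}\qquad(+\infty\text{ if there is no such }x_3),$$
and define $\bar g$ for $\overline B$ in the same way. These are convex and $\ge0$.

The function $x_3$ restricted to $\partial A$ has a minimum at $0$, so the tangent plane of $\partial A$ at $0$ is $x_3=0$. Therefore, for some $\varepsilon>0$ and a small open disc $V\ni0$ in $\mathbb R^2$, the set $\partial A\cap(V\times(-\varepsilon,\varepsilon))$ is the graph of an analytic function $f$ with $|f|<\varepsilon$. For $x\in V$ we have $0\le\bar f(x)\le f(x)<\varepsilon$, and $(x,\bar f(x))\in\partial A$ because it is a lowest point, so $\bar f(x)=f(x)$. Shrinking $V$, we have likewise $\bar g=g$ analytic on $V$. Thus $f,g$ are analytic, convex and $\ge0$ on $V$, and they vanish together with their gradients at $0$. They are strictly convex: a convex function that is not strictly convex is affine on some segment, and then its graph contains a segment, against Step 4.1.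

The lower boundary function of $K$, that is, the least height in $K$ over $z$, is
$$\bar h(z)=\inf_x\big(\bar f(x)+\bar g(z-x)\big).$$

**Step 4.3: minimizers.** We show that near $z=0$ the infimum is attained at one point, which depends continuously on $z$. Consider $\Phi_z(x)=f(x)+g(z-x)$ on $V\cap(z-V)$; it is strictly convex. Suppose $\Phi_{z_0}$ attains its minimum at $x_0$. On a small circle around $x_0$ we have $\Phi_{z_0}>\Phi_{z_0}(x_0)$ with a margin, by strict convexity and compactness. For $z$ near $z_0$ the closed disc bounded by the circle still lies in $V\cap(z-V)$ and $\Phi_z>\Phi_z(x_0)$ on the circle. So the minimum of $\Phi_z$ over the closed disc is taken inside. It is a local minimum, hence a global one by convexity, and it is unique by strict convexity. Since $f,g\ge0$, $\Phi_0$ has its minimum at $0$. So there is an open disc $U\ni0$ such that for every $z\in U$ a unique minimizer $x(z)$ exists. Put $y(z)=z-x(z)$. Since the circles can be taken arbitrarily small, $x(z)$ and $y(z)$ depend continuously on $z$, and $x(0)=y(0)=0$. Finally,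 a local minimum of the convex function $\bar f(\cdot)+\bar g(z-\cdot)$ is global, so
$$\bar h=h:=\min\Phi_z\quad\text{on }U.$$

**Step 4.4: $\partial K$ near $0$ is the graph of $h$.** Since $\bar h$ is finite on $U$, the point $0$ is interior to the projection of $K$ to the $z$-plane. Let $k$ be an interior point of $K$ with projection $k'$. For small $\lambda>0$ some point of $K$ lies over $-\lambda k'$, and the convex hull of this point and a ball around $k$ contains a ball centered over $0$. So the fibre of $K$ over $0$ has positive length. On $U$ the lower boundary function is convex and finite and the upper one is concave and finite, so both are continuous, and near $z=0$ the upper one stays above a positive constant. Points close to $0\in\mathbb R^3$ that lie strictly above the graph of $h$ are therefore interior to $K$, and those below are outside. So near the point $0$ the surface $\partial K$ is the graph of $h$. It remains to show that $h$ is $C^2$ on $U$.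

**Step 4.5: first-order facts.** We show $h\in C^{1,1}$ locally and compute $\nabla h$. At the minimizer, $\nabla f(x(z))=\nabla g(y(z))$. The function $h$ is convex, being a lower boundary function, and
$$h(z+w)\le f(x(z)+w)+g(y(z))\quad\text{with equality at }w=0,$$
since $x(z)+w$ and $y(z)$ add up to $z+w$. If $\xi$ is a subgradient of $h$ at $z$, then
$$h(z)+\xi\cdot w\ \le\ h(z+w)\ \le\ h(z)+\nabla f(x(z))\cdot w+C|w|^2 .$$
Dividing by $|w|\to0$ gives $\xi=\nabla f(x(z))$, and then this sandwich shows that $h$ is differentiable at $z$ with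
$$\nabla h(z)=\nabla f(x(z))=\nabla g(y(z)),\tag{2}$$
which is continuous, so $h\in C^1$. The upper estimate holds locally uniformly in $z$ with one $C$. Mollifications $h_\varepsilon$ of $h$ are convex and satisfy the same upper estimate, so $0\le D^2h_\varepsilon\le2C\,I$ locally. Hence $\nabla h_\varepsilon$ is Lipschitz with constant $2C$, and letting $\varepsilon\to0$, $\nabla h$ is locally Lipschitz.

**Step 4.6: recentering.** This lets us work only at $z=0$. Let $z_0\in U$ and $\xi=\nabla h(z_0)$. Replace $f(x)$ by $f(x(z_0)+x)-f(x(z_0))-\xi\cdot x$, replace $g(y)$ by $g(y(z_0)+y)-g(y(z_0))-\xi\cdot y$, and $h(z)$ by $h(z_0+z)-h(z_0)-\xi\cdot z$. The new $f,g$ are analytic and strictly convex near $0$, vanish with their gradients at $0$ by (2), hence are $\ge0$. Since $\xi\cdot x+\xi\cdot(z-x)=\xi\cdot z$, the new $h$ is again $\min_x(f(x)+g(z-x))$ with minimizer $x(z_0+z)-x(z_0)$. After shrinking the discs this is the same situation, with $z_0$ moved to $0$. So anything proved at the point $0$, for all such $f,g$, holds at every point of $U$.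

## 5. The candidate Hessian, the implicit function theorem, and the degenerate case it leaves

Let $F(x)=D^2f(x)$, $G(y)=D^2g(y)$ and
$$H(z)=F(x(z)):G(y(z)),\qquad z\in U.$$

**Proposition A.** (i) At every $z\in U$: $h(z+w)=h(z)+\nabla h(z)\cdot w+\frac12H(z)[w]+o(|w|^2)$. (ii) $H$ is continuous on $U$.

**Proposition A implies Theorem 1.** The gradient $\nabla h$ is locally Lipschitz. By Rademacher's theorem it is differentiable almost everywhere, and its a.e. derivative $L(z)$ represents the distributional Hessian of $h$. In particular $L(z)$ is symmetric for a.e. $z$. At a point of differentiability, integrate $\nabla h(z+\tau w)=\nabla h(z)+\tau L(z)w+o(|w|)$ against $w\,d\tau$ over $\tau\in[0,1]$. This gives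
$$h(z+w)=h(z)+\nabla h(z)\cdot w+\tfrac12w^TL(z)w+o(|w|^2).$$
Comparing with (i), $L(z)=H(z)$ for a.e. $z$. So the distributional Hessian of $h$ is the continuous function $H$. Mollifying, $\nabla h_\varepsilon\to\nabla h$ and $D^2h_\varepsilon\to H$ locally uniformly, so $h\in C^2(U)$ with $D^2h=H$. Since $c\in\partial(A+B)$ was arbitrary, Theorem 1 follows. $\square$

By recentering, it suffices to prove (i) at $z=0$ and the continuity of $H$ at $0$. One half of the continuity is free: for each $w$ the function
$$z\mapsto H(z)[w]=\inf_p\big(F(x(z))[p]+G(y(z))[w-p]\big)$$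
is upper semicontinuous, being an infimum of continuous functions. The example in Section 1 shows that no argument about $F:G$ alone can give the other half.

**Case 1: $F(0)+G(0)$ is positive definite.** Here the first method that comes to mind works. The equation $\nabla f(x)-\nabla g(z-x)=0$ has the invertible $x$-derivative $F+G$, so by the implicit function theorem it has, near $0$, one solution, and it is analytic in $z$. The minimizer $x(z)$ is continuous and solves the equation, so $x(z)$ is analytic, and so is $\nabla h=\nabla f(x(z))$, hence $h$. Differentiating the equation, $F\,Dx=G(I-Dx)$, so $Dx=(F+G)^{-1}G$ and $D^2h=F\,Dx$. If $p=Dx\,w$, then $Fp=G(w-p)$, so $p$ minimizes $F[p]+G[w-p]$, with value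
$$p^TFp+(w-p)^TG(w-p)=p^TFp+(w-p)^TFp=w^TFp .$$
Thus $D^2h=F:G=H$ near $0$, which gives (i) and (ii).

**Case 2: $F(0)=0$ or $G(0)=0$.** Say $F(0)=0$. Choosing $p=w$ shows $H(0)=0$. For (i), $0\le h(z)\le f(z)+g(0)=o(|z|^2)$. For (ii), again with $p=w$, $0\le H(z)[w]\le F(x(z))[w]\to0$. If $G(0)=0$, exchange the roles of $f$ and $g$.

**Case 3: the rest.** Now $F(0)$ and $G(0)$ are nonzero and $\ker F(0)\cap\ker G(0)=\ker(F(0)+G(0))\neq0$. Since these are $2\times2$ matrices, both have rank one and their kernels are the same line. After rotating the $(x_1,x_2)$-plane,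
$$F(0)=\operatorname{diag}(a_0,0),\qquad G(0)=\operatorname{diag}(a_0',0),\qquad a_0,a_0'>0 .$$

In Case 3 the implicit function theorem has nothing to say at $z=0$. Let us see what exactly is needed there. Near $0$ we can complete the square, $F[w]=a(w_1+sw_2)^2+cw_2^2$ and $G[w]=a'(w_1+s'w_2)^2+c'w_2^2$, with $a,a'>0$, $c,c'\ge0$. Minimize $F[p]+G[e_1-p]$ over $p_1$ with $p_2=\tau$ fixed, using (1), and then over $\tau$. With $\kappa^{-1}=a^{-1}+a'^{-1}$ and $c+c'>0$ this gives
$$(F:G)[e_1]=\min_\tau\Big\{\kappa\big(1+(s-s')\tau\big)^2+(c+c')\tau^2\Big\}=\frac{\kappa}{1+\kappa\,\dfrac{(s-s')^2}{c+c'}} .$$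
So continuity of $H$ at $0$ requires that
$$\frac{(s-s')^2}{c+c'}\longrightarrow0\tag{3}$$
along the matched points $x(z),y(z)$ with $c+c'>0$: the rotation of the kernels must be small against the root of the small eigenvalues. For arbitrary pairs of points near $0$, (3) can fail, as the test in Section 2 showed. It must come from the equation $\nabla f(x)=\nabla g(y)$. The next section puts this equation in a form in which $s,s',c,c'$ are its derivatives.

## 6. Partial Legendre transform in the non-degenerate variable

This section is about Case 3. Shrinking $V$, assume $f_{11}>0$ on $V$. Then $(x_1,x_2)\mapsto(f_1,x_2)$ is a local analytic diffeomorphism at $0$. Write $x_1=X(u,x_2)$ for the solution of $f_1(x_1,x_2)=u$ and put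
$$P(u,x_2)=f(X,x_2)-uX,\qquad p:=P_{x_2}.$$
These are analytic on a box around $0$. So we use the slope $u$ instead of $x_1$ as a variable, and keep $x_2$.

For fixed $x_2$ the function $f(\cdot,x_2)$ is convex with slope $u$ at $X$, so $f(x_1,x_2)\ge f(X,x_2)+u(x_1-X)$. That is,
$$f(x_1,x_2)\ge ux_1+P(u,x_2)\qquad\text{for }x,u\text{ near }0.\tag{4}$$

**Derivatives.** Since $f_1(X,x_2)=u$, we get $P_u=f_1X_u-X-uX_u=-X$ and $p=P_{x_2}=f_1X_{x_2}+f_2-uX_{x_2}=f_2(X,x_2)$. Differentiating $f_1(X,x_2)=u$ gives $X_u=1/f_{11}$ and $X_{x_2}=-f_{12}/f_{11}$. Hence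
$$P_{uu}=-\frac1{f_{11}},\qquad p_u=-X_{x_2}=\frac{f_{12}}{f_{11}},\qquad p_{x_2}=f_{22}-\frac{f_{12}^2}{f_{11}}\ge0 .\tag{5}$$
The last inequality holds because $D^2f$ is psd. At the origin, $P=P_u=p=p_u=p_{x_2}=0$ and $P_{uu}=-1/a_0$. Put $a=f_{11}$, $s=p_u$, $c=p_{x_2}$, evaluated at $u=f_1(x)$. Completing the square,
$$F[w]=a(w_1+sw_2)^2+c\,w_2^2 .\tag{6}$$
Define $Q$, $q=Q_{y_2}$, $a'$, $s'=q_u$, $c'=q_{y_2}\ge0$ in the same way for $g$. Since $p=f_2$ and $q=g_2$ in the new variables, the condition $\nabla f(x)=\nabla g(y)$ says: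
$$\text{the same }u,\quad\text{and}\quad p(u,x_2)=q(u,y_2).\tag{7}$$

**Example.** For the test functions of Section 2, $u=x_1$ and $P=-\frac12u^2+\frac14x_2^4$, $p=x_2^3$. For $g$ we have $u=y_1/\ell$, so $Y=u\ell$ and $Q=\frac12u^2\ell-u^2\ell+\frac14y_2^4=-\frac12u^2(1-\frac{y_2}2)+\frac14y_2^4$. Thus $q=\frac{u^2}4+y_2^3$, $s'=\frac u2$, $c'=3y_2^2$, as found there, and (7) is the relation $x_2^3=\frac{u^2}4+y_2^3$.

## 7. Equal normals control the rotation of the kernels

Here is (3), as a statement about two analytic functions that are nondecreasing in their second variables.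

**Lemma B.** Let $p(u,x),q(u,y)$ be real analytic near $(0,0)$ with $p_x\ge0$, $q_y\ge0$, $p_u(0,0)=q_u(0,0)=0$. For every $\eta>0$ there is a neighborhood of $0\in\mathbb R^3$ in which
$$p(u,x)=q(u,y)\ \Longrightarrow\ \big(p_u(u,x)-q_u(u,y)\big)^2\le\eta\,\big(p_x(u,x)+q_y(u,y)\big).$$

The idea is to argue by contradiction along a curve of bad points. On such a curve $p_x+q_y$ is small compared with $\delta=|p_u-q_u|$. The equation $p=q$, differentiated along the curve, then says that $u$ hardly moves. But if $u$ hardly moves, then $p_u$ can become large only by moving in $x$, and nonnegativity of $p_x$ ties $p_{ux}$ to $\sqrt{p_x}$, which is small. So $p_u$ and $q_u$ are much smaller than $\delta=|p_u-q_u|$, which is absurd.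

We use one tool. A set is semianalytic if near each point of the ambient space it is a finite union of sets given by finitely many analytic equations and strict inequalities. The curve selection lemma (Łojasiewicz, *Ensembles semi-analytiques*, IHES 1965; see also Bierstone–Milman, Publ. IHES 67 (1988)) says: if $S$ is semianalytic and $0\in\overline S\setminus S$, there is a real analytic curve $\gamma(t)$ near $t=0$ with $\gamma(0)=0$ and $\gamma(t)\in S$ for small $t>0$. For instance, for $S=\{x>0,\ y^2=x^3\}\subset\mathbb R^2$ one can take $\gamma(t)=(t^2,t^3)$.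

*Proof of Lemma B.* Suppose the lemma fails for some $\eta>0$. Then $0$ lies in the closure of the semianalytic set
$$S=\{(u,x,y):\ p=q,\ (p_u-q_u)^2>\eta(p_x+q_y)\}$$
(taken in a small box around $0$), and $0\notin S$, since $p_u-q_u=0$ at the origin and $p_x+q_y\ge0$. Let $\gamma(t)=(u(t),x(t),y(t))$ be a curve as in the curve selection lemma, and put
$$\delta(t)=|p_u(u,x)-q_u(u,y)|\quad\text{along }\gamma .$$
Then $\delta(t)>0$ for small $t>0$. As $\delta$ is the modulus of an analytic function of $t$ that is not identically zero, it lies between two positive multiples of a power $t^d$, $d\ge0$. Hence $\int_0^t\delta\le C\,t\,\delta(t)$. From here on, $C$ denotes constants independent of $t$ (they may depend on $\eta$ and change from line to line), and $t>0$ is small. Note $|x(t)|,|y(t)|\le Ct$, and, on $\gamma$,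
$$p_x+q_y<\eta^{-1}\delta^2 .\tag{8}$$

**Step 1: $|u(t)|\le C\,t\,\delta(t)$.** This step shows that $u$ hardly moves. Differentiate $p(u(t),x(t))=q(u(t),y(t))$:
$$(p_u-q_u)\dot u+p_x\dot x-q_y\dot y=0 .$$
With (8), $\delta|\dot u|\le(p_x+q_y)(|\dot x|+|\dot y|)\le\eta^{-1}\delta^2(|\dot x|+|\dot y|)$, so $|\dot u|\le C\delta$. Integrating from $u(0)=0$, $|u(t)|\le C\int_0^t\delta\le C\,t\,\delta(t)$.

**Step 2: $|p_{xu}|\le C\sqrt{p_x}$ near $0$, and $\sqrt{p_x(0,x(t))}\le C\,\delta(t)$.** This step uses $p_x\ge0$ (Glaeser's inequality) and moves the bound (8) to the line $u=0$. Let $\varphi=p_x\ge0$ on $|u|,|x|\le2r$. Choose $M>0$ with $M\ge\sup|\varphi_{uu}|$ and $M\ge\sup|\varphi_u|/r$. For $|u|,|x|\le r$ and $|\tau|\le r$, Taylor's formula gives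
$$0\le\varphi(u+\tau,x)\le\varphi+\varphi_u\tau+\tfrac M2\tau^2 .$$
The choice $\tau=-\varphi_u/M$ is allowed, since $|\varphi_u|/M\le r$, and gives $\varphi_u^2\le2M\varphi$. This is the first claim. Moreover, for $\varepsilon>0$,
$$\big|\partial_u\sqrt{\varphi+\varepsilon}\big|=\frac{|\varphi_u|}{2\sqrt{\varphi+\varepsilon}}\le\frac{\sqrt{2M\varphi}}{2\sqrt{\varphi+\varepsilon}}\le\sqrt{M/2},$$
and letting $\varepsilon\to0$, $\sqrt{p_x}$ is Lipschitz in $u$ with a constant independent of $x$. By (8), $p_x<\eta^{-1}\delta^2$ on $\gamma$, because $q_y\ge0$. With Step 1,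
$$\sqrt{p_x(0,x(t))}\le\sqrt{p_x(u(t),x(t))}+C|u(t)|\le C\,\delta(t).$$

**Step 3: $|p_u(u(t),x(t))|\le C\,t\,\delta(t)$, and the same for $q_u$.** First we integrate along the line $u=0$ from $0$ to $x(t)$, and for this we need $p_x(0,\cdot)$ to be small on the whole segment. The function $\xi\mapsto p_x(0,\xi)\ge0$ is analytic in one variable. So it is either identically $0$, or equal to $c_0\xi^{2j}(1+O(\xi))$ with $c_0>0$, $j\ge0$; the order is even because the function is $\ge0$ on both sides of $0$. When $|x|$ is small enough, the factor $1+O(\xi)$ lies in $[\frac12,2]$ for $|\xi|\le|x|$, so in both cases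
$$p_x(0,\xi)\le4\,p_x(0,x)\qquad\text{for }\xi\text{ between }0\text{ and }x .$$
Since $p_u(0,0)=0$, Step 2 gives
$$|p_u(0,x(t))|\le\Big|\int_0^{x(t)}|p_{ux}(0,\xi)|\,d\xi\Big|\le C|x(t)|\sqrt{p_x(0,x(t))}\le C\,t\,\delta(t).$$
Also $|p_u(u,x)-p_u(0,x)|\le C|u|\le C\,t\,\delta$ along $\gamma$, by Step 1. Together, $|p_u(u(t),x(t))|\le C\,t\,\delta(t)$. Steps 2 and 3 apply to $q$ without change, since (8) also gives $q_y<\eta^{-1}\delta^2$. So $|q_u(u(t),y(t))|\le C\,t\,\delta(t)$.

**Step 4: contradiction.** By the definition of $\delta$ and Step 3, $\delta(t)\le C\,t\,\delta(t)$ with $\delta(t)>0$. This is impossible for small $t>0$. $\square$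

Analyticity was used for the curve, for the power-like behavior of $\delta$, and for $p_x(0,\cdot)$ and $q_y(0,\cdot)$ in Step 3. Section 11 shows that it cannot be dropped.

## 8. Expansion and continuity in the degenerate case

We prove Proposition A in Case 3. Let $\kappa_0^{-1}=a_0^{-1}+a_0'^{-1}$. Then $H(0)[w]=\kappa_0w_1^2$ by (1).

**Step 8.1: upper bound for $h$.** Test with $x=(\frac{\kappa_0}{a_0}z_1,z_2)$ and $y=(\frac{\kappa_0}{a_0'}z_1,0)$. Since $\kappa_0(a_0^{-1}+a_0'^{-1})=1$, we have $x+y=z$. As $f(x)=\frac12a_0x_1^2+O(|x|^3)$ and $g(y)=\frac12a_0'y_1^2+O(|y|^3)$,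
$$h(z)\le f(x)+g(y)=\tfrac12\kappa_0^2\Big(\frac1{a_0}+\frac1{a_0'}\Big)z_1^2+O(|z|^3)=\tfrac12\kappa_0z_1^2+O(|z|^3).$$

**Step 8.2: lower bound for $h$.** Here the Legendre bound (4) replaces any knowledge of the minimizers beyond continuity. By (4) and its analogue for $g$, for every small $u$ and for $x=x(z)$, $y=y(z)$,
$$h(z)=f(x)+g(y)\ge uz_1+P(u,x_2)+Q(u,y_2).$$
By (5), $P$ is convex in $x_2$. The values at the origin give $P(u,0)=-\frac{u^2}{2a_0}+O(|u|^3)$ and $p(u,0)=O(u^2)$. So
$$P(u,x_2)\ge P(u,0)+p(u,0)x_2\ge-\frac{u^2}{2a_0}-C|u|^3-Cu^2|x_2|,$$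
and similarly for $Q$ with $a_0'$ and $y_2$. Taking $u=\kappa_0z_1$,
$$h(z)\ge\kappa_0z_1^2-\tfrac12\kappa_0z_1^2-Cz_1^2\big(|z_1|+|x_2(z)|+|y_2(z)|\big)=\tfrac12\kappa_0z_1^2-o(|z|^2),$$
because $x(z),y(z)\to0$. As $h(0)=0$ and $\nabla h(0)=0$, Steps 8.1 and 8.2 prove (i) at $0$.

**Step 8.3: continuity of $H$ at $0$.** Let $z\to0$, and evaluate $a,s,c$ at $x(z)$ and $a',s',c'$ at $y(z)$. Then $a\to a_0$, $a'\to a_0'$ and $s,s',c,c'\to0$. Put $\kappa^{-1}=a^{-1}+a'^{-1}$, so $\kappa\to\kappa_0$. By (6), with $p_2=\tau$ fixed, $F[p]+G[w-p]$ equals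
$$a(p_1+s\tau)^2+a'\big(w_1-p_1+s'(w_2-\tau)\big)^2+c\tau^2+c'(w_2-\tau)^2 .$$
The two squared brackets of the first terms have the sum $w_1+s\tau+s'(w_2-\tau)$ independent of $p_1$, so by (1)
$$H(z)[w]=\inf_{\tau\in\mathbb R}\Big\{\kappa\big(w_1+s\tau+s'(w_2-\tau)\big)^2+c\,\tau^2+c'(w_2-\tau)^2\Big\}.\tag{9}$$

Let $\eta>0$. By (7) we have $p(u,x_2(z))=q(u,y_2(z))$ with $u=h_{z_1}(z)\to0$, so Lemma B gives $(s-s')^2\le\eta(c+c')$ for $z$ near $0$.

If $c\ge c'$, put $W=w_1+s'w_2$ and $\theta=(s-s')\tau$. Then $w_1+s\tau+s'(w_2-\tau)=W+\theta$ and $\theta^2\le2\eta\,c\,\tau^2$. So the expression in braces in (9) is at least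
$$\kappa(W+\theta)^2+\frac{\theta^2}{2\eta}\ \ge\ \frac{\kappa W^2}{1+2\eta\kappa},$$
the last step by (1) with $\alpha_1=\kappa$, $\alpha_2=\frac1{2\eta}$ (write $W=(W+\theta)+(-\theta)$). If $c'\ge c$, substitute $\tau\to w_2-\tau$. This exchanges the roles of $(s,c)$ and $(s',c')$ and gives the same bound with $W=w_1+sw_2$. In both cases $W\to w_1$ as $z\to0$, so
$$\liminf_{z\to0}H(z)[w]\ge\frac{\kappa_0w_1^2}{1+2\eta\kappa_0}.$$
Let $\eta\to0$ and combine with upper semicontinuity: $H(z)[w]\to\kappa_0w_1^2=H(0)[w]$ for every $w$. This is (ii) at $0$. Proposition A is proved in all three cases, and Theorem 1 with it. $\blacksquare$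

## 9. Hölder continuity of the Hessian: Theorem 2(a)

We recall what is needed about $\mathbb R_{\rm an}$. It is the o-minimal structure on the real field generated by the restrictions of analytic functions to compact boxes on a neighborhood of which they are analytic. A set or function is definable in it if it can be described by a first-order formula from these functions, polynomials, equalities and inequalities. For example, $\sin$ restricted to $[0,1]$ is definable. The Łojasiewicz inequality in $\mathbb R_{\rm an}$ (van den Dries–Miller, *Geometric categories and o-minimal structures*, Duke Math. J. 84 (1996), 4.14) says: if $\varphi,\psi$ are continuous definable functions on a compact set and $\psi^{-1}(0)\subset\varphi^{-1}(0)$, then $|\varphi|^m\le C|\psi|$ for some $m,C>0$. For example, it holds for $\varphi(x)=x$, $\psi(x)=x^2$ on $[0,1]$ with $m=2$. It would fail for $\varphi(x)=x$ and $\psi(x)=e^{-1/x}$, $\psi(0)=0$, so this $\psi$ is not definable in $\mathbb R_{\rm an}$.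

**Step 9.1: $h$ is definable.** In the notation of Section 4, let $U_1\ni0$ be a disc with compact closure in $U$. By continuity and compactness there is a compact disc $V_1\subset V$ with $x(z),y(z)\in V_1$ for $z\in U_1$. A critical point of a convex function is a minimum, so the graph of $h|_{U_1}$ is
$$\{(z,w):\ z\in U_1,\ \exists x:\ x,\,z-x\in V_1,\ \nabla f(x)=\nabla g(z-x),\ w=f(x)+g(z-x)\}.$$
Since $f,g$ are analytic near the compact disc $V_1$, this set is definable in $\mathbb R_{\rm an}$. Partial derivatives of definable functions are definable, by their definition as limits. So the second partial derivatives $h_{ij}$ are definable on $U_1$, and they are continuous by Theorem 1.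

**Step 9.2: the Hölder bound.** Let $\overline{U_2}\subset U_1$ be a compact disc around $0$. On $\overline{U_2}\times\overline{U_2}$ apply the inequality to $\varphi=h_{ij}(z)-h_{ij}(z')$ and $\psi=|z-z'|$; clearly $\psi=0$ implies $\varphi=0$. We get $|h_{ij}(z)-h_{ij}(z')|\le C^{1/m}|z-z'|^{1/m}$, and since $\varphi$ is bounded we may enlarge $m$ so that $m\ge1$. So $h_{ij}$ is Hölder continuous on $\overline{U_2}$. Cover the compact surface $\partial(A+B)$ by finitely many such graphs and take the smallest exponent. $\square$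

## 10. No uniform Hölder exponent: Theorem 2(b)

For $n\ge2$ let
$$A=\{x_1^2+x_2^{2n}+(x_3-1)^2<1\},\qquad B=\Big\{y_2<2,\ \frac{y_1^2}{1-y_2/2}+y_2^{2n}+(y_3-1)^2<1\Big\}.$$
These are built on the rotating kernels of Section 2.

**Step 10.1: $A$ and $B$ are admissible.** The defining functions are analytic and $\ge0$, and they are convex ($y_1^2/\ell$ is convex where $\ell>0$ is affine). They vanish at $(0,0,1)$, so their minimum is $0$, and by convexity their gradients do not vanish on the level set $1$. On $\overline B$ we have $|y_2|\le1$, so $\overline B$ stays away from $y_2=2$; moreover $y_1^2\le\frac32$ there. Thus $A,B$ are bounded convex domains with analytic boundaries. Both boundaries contain $0$, with outer normal $-e_3$ there, so $0\in\partial(A+B)$ with $a=b=c=0$ in Section 4. Solving for $x_3$ and $y_3$, locally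
$$f=1-\sqrt{1-f_0},\quad g=1-\sqrt{1-g_0},\qquad f_0=x_1^2+x_2^{2n},\quad g_0=\frac{y_1^2}{1-y_2/2}+y_2^{2n}.$$
So $F(0)=G(0)=\operatorname{diag}(1,0)$, and $D^2h(0)=H(0)=\operatorname{diag}(\frac12,0)$.

**Step 10.2: an elementary inequality.** To pass from $f_0,g_0$ to $f,g$ we use, for $0\le\sigma\le1$,
$$1-\sqrt{1-\sigma}\le\frac\sigma2+\frac{\sigma^2}2 .$$
Indeed $1-\frac\sigma2-\frac{\sigma^2}2=(1-\sigma)(1+\frac\sigma2)$, and $(1-\sigma)(1+\frac\sigma2)^2=1-\frac34\sigma^2-\frac14\sigma^3\le1$. Taking roots, $\sqrt{1-\sigma}\,(1+\frac\sigma2)\le1$, and multiplying by $\sqrt{1-\sigma}$, $(1-\sigma)(1+\frac\sigma2)\le\sqrt{1-\sigma}$.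

**Step 10.3: a test pair that beats the quadratic term.** For small $z_1\ne0$ take $x=(\frac{z_1}2,t)$ and $y=(\frac{z_1}2,-t)$, where $t>0$ and $t^{2n-1}=z_1^2/64$. Since $(1-\frac t4)(1+\frac t2)=1+\frac t4-\frac{t^2}8\ge1$ for $0\le t\le2$, we have $\frac1{1+t/2}\le1-\frac t4$ there. So
$$f_0=\frac{z_1^2}4+t^{2n},\qquad g_0\le\frac{z_1^2}4\Big(1-\frac t4\Big)+t^{2n},$$
and both are $O(z_1^2)$ because $t^{2n}=tz_1^2/64$. By Step 10.2,
$$h(z_1,0)\le\frac{f_0+g_0}2+\frac{f_0^2+g_0^2}2\le\frac{z_1^2}4-\frac{tz_1^2}{32}+t^{2n}+O(z_1^4)=\frac{z_1^2}4-\frac{tz_1^2}{64}+O(z_1^4).$$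
Since $t=(z_1^2/64)^{1/(2n-1)}$, this reads
$$h(z_1,0)\le\frac{z_1^2}4-c|z_1|^{2+\frac2{2n-1}}+O(z_1^4),\qquad c>0,\quad \frac2{2n-1}<2 .$$

**Step 10.4: conclusion.** Suppose $\partial(A+B)\in C^{2,\alpha}$. It is near $0$ the graph of the $C^1$ function $h$, so $h\in C^{2,\alpha}$ near $0$. By Taylor's formula and Step 10.1, $|h(z_1,0)-\frac{z_1^2}4|\le C|z_1|^{2+\alpha}$. Comparing with Step 10.3, $\alpha\le\frac2{2n-1}$. As $\frac2{2n-1}\to0$ for $n\to\infty$, no $\alpha>0$ works for all pairs. Since $\frac2{2n-1}<1$ and a $C^3$ boundary would be $C^{2,1}$, $C^3$ fails. $\square$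

## 11. A smooth counterexample: Theorem 2(c)

For the pair $p=x_2^3$, $q=y_2^3+R(u)$, the points $x_2=y_2=0$ satisfy $p=q$ when $R(u)=0$, and there $c=c'=0$ while $s-s'=-R'(u)$. A nonzero analytic $R$ has no zeros near $0$ except possibly $0$. A smooth $R$ can have simple zeros that accumulate at $0$.

**Step 11.1: the local functions.** Let $R(u)=e^{-1/u^2}\sin(1/u)$, $R(0)=0$; this is $C^\infty$. Near $0$ let
$$f(x)=\tfrac12x_1^2+\tfrac14x_2^4,\qquad g(y)=\max_{|u|\le1}\big(uy_1-\tfrac12u^2+R(u)y_2\big)+\tfrac14y_2^4 .$$
The function $g$ is convex, being a maximum of affine functions of $y$ plus a convex function. It satisfies $g\ge0=g(0)$ (take $u=0$). It is $C^\infty$ near $0$: for small $y$ the function of $u$ being maximized has second derivative $-1+R''(u)y_2<0$ on $[-1,1]$, and its first derivative $y_1-u+R'(u)y_2$ is negative at $u=1$ and positive at $u=-1$. So the maximum is attained at the unique zero of this derivative, which is interior and nondegenerate, hence a smooth function $u=u(y)$ by the implicit function theorem. Since the $u$-derivative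 vanishes there,
$$\nabla g=(u,\ R(u)+y_2^3),\qquad u=u(y).$$

**Step 11.2: global bodies.** We extend the graphs to bounded bodies. Let $k\in\{f,g\}$, and let $r>0$ be such that $k$ is smooth, convex, nonnegative and $\le1$ on $|x|<2r$; recall $k(0)=0$. Choose $C^\infty$ convex functions $\chi,\omega\ge0$ on $\mathbb R$ with the following properties.

* $\omega=0$ on $(-\infty,1]$ and $\omega(\sigma)-\sigma\to\infty$ as $\sigma\to+\infty$. For instance, let $\omega''\ge0$ be a bump supported in $[1,2]$ with integral $2$; then $\omega'=2$ on $[2,\infty)$.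
* $\chi$ is nondecreasing, $\chi=0$ on $(-\infty,r^2]$ and $\chi(2r^2)>-\min_\sigma(\omega(\sigma)-\sigma)$. For this take a large multiple of a smooth convex function that vanishes on $(-\infty,r^2]$ and is positive beyond.

Put $\psi(x,x_3)=k(x)+\chi(|x|^2)+\omega(x_3)-x_3$ for $|x|<2r$. It is smooth, and it is convex because $\chi$ is convex and nondecreasing. Also $\psi(0,\frac12)=-\frac12<0$. If $|x|^2\ge2r^2$, then $\psi\ge\chi(2r^2)+\min_\sigma(\omega(\sigma)-\sigma)>0$. Since $\omega(\sigma)-\sigma\to\infty$ as $\sigma\to\pm\infty$, $x_3$ is bounded on $\{\psi\le0\}$. By convexity $\nabla\psi\ne0$ on $\{\psi=0\}$, since $\psi$ takes negative values. So $\{\psi<0\}$ is a bounded convex domain with $C^\infty$ boundary and closure $\{\psi\le0\}$. For $|x|<r$ and $x_3\le1$ we have $\psi=k(x)-x_3$, and $k(x)\le1$. So for $|x|<r$ the lower boundary function of the body is $k$.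

Let $A,B$ be the bodies for $f,g$. Both touch $x_3=0$ from above at $0$. Steps 4.3, 4.4 and 4.5 apply, since they use only the smoothness of $f,g$, that $f,g\ge0$ are the lower boundary functions near $0$, and the strict convexity of $\Phi_z$. The latter holds because $f$ is strictly convex and $g$ is convex. So $\partial(A+B)$ is near $0$ the graph of $h(z)=\min_x(f(x)+g(z-x))$, with continuous minimizers, and $h$ is $C^1$.

**Step 11.3: points $z_n\to0$ with $h_{11}(z_n)=0$.** Let $u_n=\frac1{n\pi}$ with $n$ large. Then $R(u_n)=0$ and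
$$\beta:=R'(u_n)=-u_n^{-2}e^{-1/u_n^2}\cos(n\pi)\ne0 .$$
At $y=(u_n,0)$ the maximizing $u$ solves $u_n-u=0$, so $u=u_n$ and $\nabla g=(u_n,R(u_n))=(u_n,0)$. At $x=(u_n,0)$ we have $\nabla f=(u_n,0)$ as well. So for $z_n=(2u_n,0)$ the point $x=(u_n,0)$ is a critical point of the convex function $\Phi_{z_n}$, and the minimizing decomposition is $x+y$. There $F=\operatorname{diag}(1,3x_2^2)=\operatorname{diag}(1,0)$.

For $G$ use Section 6. Here $g_1=u$, so the solution of $g_1=u$ is $Y=u-R'(u)y_2$ and
$$Q(u,y_2)=g-uY=\tfrac14y_2^4+R(u)y_2-\tfrac12u^2,\qquad q=y_2^3+R(u).$$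
At the point in question $y_2=0$, so $a'=-1/Q_{uu}=1$, $s'=q_u=\beta$, $c'=q_{y_2}=0$, and by (6) for $g$, $G[w]=(w_1+\beta w_2)^2$. Thus $F+G$ has determinant $2\beta^2-\beta^2=\beta^2>0$ and is positive definite. By the argument of Case 1, with the $C^\infty$ implicit function theorem, $h$ is $C^\infty$ near $z_n$ and $h_{11}(z_n)=(F:G)[e_1]$. Choosing $p=(0,\frac1\beta)$ and $e_1-p=(1,-\frac1\beta)$ gives $F[p]=G[e_1-p]=0$. Hence $h_{11}(z_n)=0$, and $z_n\to0$.

**Step 11.4: $h$ has positive curvature at $0$ in direction $e_1$.** For all small $u$ we have $f(x)\ge ux_1-\frac12u^2$ and $g(y)\ge uy_1-\frac12u^2+R(u)y_2$. With the minimizing decomposition of $z=(z_1,0)$,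
$$h(z_1,0)\ge uz_1-u^2+R(u)y_2(z).$$
With $u=z_1/2$, and since $R(u)=o(u^2)$, this gives $h(z_1,0)\ge\frac{z_1^2}4-o(z_1^2)$.

If $\partial(A+B)$ were $C^2$, then $h$ would be $C^2$ near $0$, with $h(0)=0$, $\nabla h(0)=0$ and $h_{11}(0)=\lim h_{11}(z_n)=0$ by Step 11.3. So $h(z_1,0)=o(z_1^2)$, a contradiction. $\square$

## 12. Finitely many summands: Theorem 2(d)

**Step 12.1: reduction.** Let $A_1,\dots,A_m$ be bounded convex domains in $\mathbb R^3$ with real analytic boundaries. The argument of Section 4 carries over with $K=\sum\overline{A_i}$: a boundary point is $c=\sum a_i$, each $a_i$ maximizes the same linear function, and after translations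
$$h(z)=\min\Big\{\sum f_i(x_i):\ \sum x_i=z\Big\}$$
locally, with $f_i$ analytic, strictly convex, $\ge0$, vanishing with their gradients at $0$. As a function of $(x_1,\dots,x_{m-1})$, with $x_m=z-\sum_{i<m}x_i$, the sum $\sum f_i(x_i)$ is strictly convex, because two different tuples differ in some component $x_i$ with $i<m$. So Step 4.3, with small spheres in $\mathbb R^{2(m-1)}$ in place of circles, gives unique continuous minimizers $x_i(z)$, and $\partial(\sum A_i)$ is locally the graph of $h$. As in Step 4.5, varying one $x_i$ at a time, $\nabla f_i(x_i(z))=\nabla h(z)$ for every $i$ and $h$ is locally $C^{1,1}$. Recentering works as before. Let $F_i=D^2f_i(x_i(z))$ and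
$$H(z)[w]=\inf\Big\{\sum F_i[w_i]:\ \sum w_i=w\Big\},$$
which is a psd form by Section 1 and upper semicontinuous in $z$.

We show by induction on $m$, for all such local functions $f_1,\dots,f_m$, that $h\in C^2$ near $0$ and $D^2h=H$. For $m=1$ this is trivial. Let $m\ge2$. As in Section 5, it suffices to prove at $z=0$ the second-order expansion with Hessian $H(0)$ and the continuity of $H$.

**Step 12.2: $H(0)=0$.** The minimum in $H(0)[w]$ is attained at $w_i=L_iw$ with linear $L_i$, $\sum L_iw=w$. Inserting $x_i=L_iz$ gives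
$$0\le h(z)\le\sum f_i(L_iz)=\tfrac12H(0)[z]+o(|z|^2)=o(|z|^2).$$
Continuity of $H$ at $0$ follows from upper semicontinuity and $H\ge0$.

**Step 12.3: consequences of $H(0)\ne0$.** Every $F_i(0)\ne0$, for otherwise put $w_i=w$ and the other components $0$. Moreover, the $F_i(0)$ of rank one (indices $i\in I$) all have the same kernel. Indeed, if two had different kernels, these kernels would span $\mathbb R^2$, every $w$ would be a sum of one vector from each, and $H(0)$ would vanish. Let $J$ be the set of the other indices, for which $F_i(0)$ is positive definite.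

**Step 12.4: $J\ne\emptyset$.** Here one positive definite summand makes the implicit function theorem applicable. Let $h_J$ be the infimal convolution of the $f_i$, $i\in J$. By Case 1, applied to one summand after the other, $h_J$ is analytic near $0$ and its Hessian is the parallel sum. The parallel sum of positive definite $F,G$ is positive definite, since the infimum is attained, and $F[p]=G[w-p]=0$ forces $p=0$ and $w=0$. So each iteration is again in Case 1, and $D^2h_J>0$.

If $I=\emptyset$, then $h=h_J$ and we are done. Otherwise $1\le|I|<m$, and by induction the infimal convolution $h_I$ of the $f_i$, $i\in I$, is $C^2$ near $0$ and its Hessian is the parallel sum of the $F_i$, $i\in I$, at its minimizers. Locally $h(z)=\min_x(h_I(x)+h_J(z-x))$. The minimizer is $x(z)=\sum_{i\in I}x_i(z)$: grouping the summands shows that the value at this $x$ is $h(z)$, that the $x_i(z)$, $i\in I$, are the minimizers for $h_I(x(z))$ and the $x_i(z)$, $i\in J$, those for $h_J(z-x(z))$, and that no $x$ near $0$ gives a smaller value. The equation $\nabla h_I(x)=\nabla h_J(z-x)$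 involves $C^1$ maps, and its $x$-derivative $D^2h_I+D^2h_J\ge D^2h_J$ is positive definite. So by the $C^1$ implicit function theorem $x(z)$ is $C^1$. As in Step 4.5, $\nabla h(z)=\nabla h_J(z-x(z))=\nabla h_I(x(z))$, which is $C^1$. So $h\in C^2$ near $0$, and the computation in Case 1 gives $D^2h=D^2h_I:D^2h_J$. Grouping the infimum in the definition of $H$ in the same way, this equals $H$.

**Step 12.5: $J=\emptyset$, expansion at $0$.** Now all $F_i(0)$ have rank one and the same kernel. Rotate so that it is $\mathbb Re_2$, and let $P_i,p_i,a_i,s_i,c_i$ be as in Section 6. Let $\kappa^{-1}=\sum a_i^{-1}$ with value $\kappa_0^{-1}$ at $z=0$. By (1), $H(0)[w]=\kappa_0w_1^2$. For the upper bound take $x_i=(\frac{\kappa_0}{a_i(0)}z_1,\epsilon_iz_2)$ with $\epsilon_1=1$ and $\epsilon_i=0$ otherwise; these add up to $z$, and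
$$h(z)\le\sum\tfrac12a_i(0)\frac{\kappa_0^2}{a_i(0)^2}z_1^2+O(|z|^3)=\tfrac12\kappa_0z_1^2+O(|z|^3).$$
For the lower bound, (4) for each $f_i$ gives $h(z)\ge uz_1+\sum P_i(u,x_{i,2}(z))$, and as in Step 8.2 $P_i(u,x_{i,2})\ge-\frac{u^2}{2a_i(0)}-C|u|^3-Cu^2|x_{i,2}|$. With $u=\kappa_0z_1$ we get $h(z)\ge\frac12\kappa_0z_1^2-o(|z|^2)$.

**Step 12.6: $J=\emptyset$, continuity of $H$ at $0$.** Write $t_i$ for the second components of the $w_i$. Minimizing over the first components with fixed $t_i$, (6) and (1) give
$$H(z)[w]=\inf_{\sum t_i=w_2}\Big\{\kappa\Big(w_1+\sum s_it_i\Big)^2+\sum c_it_i^2\Big\}.$$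
Let $\eta>0$. For given $z$ let $j$ be an index with $c_j$ minimal, and put
$$W=w_1+s_jw_2,\qquad\theta=\sum_{i\ne j}(s_i-s_j)t_i,\qquad E=\sum_{i\ne j}c_it_i^2 .$$
Since $\sum t_i=w_2$, we have $w_1+\sum s_it_i=W+\theta$. All $p_i(u,x_{i,2}(z))$ are equal, with $(u,p_i)=\nabla h(z)\to0$. So Lemma B, applied to all pairs, gives $(s_i-s_j)^2\le\eta(c_i+c_j)\le2\eta c_i$ for $z$ near $0$, and
$$|\theta|\le\sum_{i\ne j}\sqrt{\eta(c_i+c_j)}\,|t_i|\le\sqrt{2\eta}\sum_{i\ne j}\sqrt{c_i}\,|t_i|\le\sqrt{2\eta mE}$$
by Cauchy–Schwarz. Hence the expression in braces is at least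
$$\kappa(W+\theta)^2+\frac{\theta^2}{2\eta m}\ge\frac{\kappa W^2}{1+2\eta m\kappa},$$
again by (1). Let $z\to0$. Then $W\to w_1$, since all $s_i\to0$, and $\kappa\to\kappa_0$. Then let $\eta\to0$ and use upper semicontinuity: $H(z)[w]\to\kappa_0w_1^2=H(0)[w]$. This completes the induction, and $\partial(\sum A_i)$ is $C^2$.

**Step 12.7: Hölder continuity.** The graph of $h$ is locally
$$\Big\{(z,w):\ \exists x_i:\ \sum x_i=z,\ \text{all }\nabla f_i(x_i)\text{ equal},\ w=\sum f_i(x_i)\Big\}$$
with the $x_i$ in compact discs, because a critical point of a convex function is a minimum. So $h$ is definable in $\mathbb R_{\rm an}$, its second derivatives are definable and continuous, and Step 9.2 applies word for word. $\blacksquare$
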